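\title{Hamilton paths with a third vertex at a prescribed position}

\begin{abstract}
Let $G$ be a graph of order $n$ and minimum degree at least $n/2+1$, and let $x,y,z$ be distinct vertices. We consider the conjecture that $G$ has a Hamilton path from $x$ to $z$ on which the distance from $x$ to $y$ is $\lfloor n/2\rfloor$ or $\lceil n/2\rceil$. We give a counterexample of order $8$ and show that there is none of smaller order. For large $n$ we prove the conjectured statement in a stronger form: the distance from $x$ to $y$ along the path can be prescribed to be any integer in $[\eta n,(1-\eta)n]$. The degree bound in this stronger form is best possible for both parities of $n$.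
\end{abstract}

\section{The question and the results}\label{sec:intro}

All graphs are finite and simple. We write $n=|V(G)|$ for the order and $\delta(G)$ for the minimum degree of a graph $G$. A \emph{Hamilton path} of $G$ is a path containing every vertex of $G$, and a $u$--$v$ path is a path with ends $u$ and $v$. For a path $P$, we write $\|P\|$ for its number of edges and $uPv$ for the subpath joining two of its vertices $u$ and $v$. If $P$ is an $x$--$z$ path through $y$, we call $\|xPy\|$ the \emph{position} of $y$ on $P$; on a Hamilton path the positions run from $0$ to $n-1$.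

If $\delta(G)\ge(n+1)/2$, then any two vertices of $G$ are joined by a Hamilton path; this is the case $L=\emptyset$ of Lemma~\ref{lem:A} below. For even $n$ the condition reads $\delta(G)\ge n/2+1$, and it cannot be lowered, because $K_{n/2,n/2}$ has no Hamilton path between two vertices of the same part. Once both ends can be prescribed, one may ask to prescribe the position of a third vertex $y$ as well. Positions near an end are hopeless in general: position $1$ requires $xy$ to be an edge. The middle of the path looks like the safest place, and this is the content of the following conjecture from~\cite{polar}.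

\begin{quote}
\textbf{Conjecture.} If $G$ is a graph with $\delta(G)\ge n/2+1$, then for any three distinct vertices $x,y,z$ there is a Hamilton path $P$ joining $x$ and $z$ such that $\lfloor n/2\rfloor\le\|xPy\|\le\lceil n/2\rceil$.
\end{quote}

There is a good reason to expect a positive answer. A path with $y$ in the middle consists of a Hamilton $x$--$y$ path of one half of $G$ and a Hamilton $y$--$z$ path of the other half. If the halves are chosen at random, every vertex has about half of its neighbors in each, so both halves nearly satisfy the degree condition for Hamilton paths with prescribed ends. The word ``nearly'' hides two obstacles. The condition is sharp, so the loss in a random split has to be made up by an argument of a different kind; and when $n$ is small, the two halves may be too short for any such argument. The second obstacle is real, and the first can be overcome.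

\begin{theorem}\label{thm:small}
There is a graph $G$ with $n=8$ and $\delta(G)=5=n/2+1$, and distinct vertices $x,y,z$, such that no Hamilton path $P$ from $x$ to $z$ has $\|xPy\|=4$. So the conjecture is false. For $n\le7$ the statement of the conjecture is true.
\end{theorem}

\begin{theorem}\label{thm:large}
For every $\eta\in(0,\frac14]$ there is $n_0$ such that the following holds. If $n\ge n_0$, $\delta(G)\ge n/2+1$, $x,y,z$ are distinct vertices of $G$, and $k$ is an integer with $\eta n\le k\le(1-\eta)n$, then $G$ has a Hamilton path $P$ joining $x$ and $z$ with $\|xPy\|=k$. In particular, taking $k=\lfloor n/2\rfloor$, the conclusion of the conjecture holds for all sufficiently large $n$.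
\end{theorem}

\begin{proposition}\label{prop:sharp}
In Theorem~\ref{thm:large}, the condition $\delta(G)\ge n/2+1$, that is, $\delta(G)\ge\lceil n/2\rceil+1$, cannot be replaced by $\delta(G)\ge\lceil n/2\rceil$, for either parity of $n$.
\end{proposition}

We do not determine which orders $n$ with $8<n<n_0$ admit counterexamples to the conjecture.

Theorem~\ref{thm:small} is proved in Section~\ref{sec:small}. Section~\ref{sec:models} treats by hand the two kinds of graphs in which the degree condition is tight, proves Proposition~\ref{prop:sharp}, and ends with the plan of the proof of Theorem~\ref{thm:large}, which fills the remaining sections.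

\section{Small orders}\label{sec:small}

The counterexample is the first member of a family. Let $m\ge4$ be even. The graph $G_m$ has vertex set $X\cup Y$ with $|X|=|Y|=m$, where $X=\{x\}\cup I$ and $y,z\in Y$. Every vertex of $X$ is adjacent to every vertex of $Y$; the edges inside $X$ form a star joining $x$ to all of $I$; and the edges inside $Y$ form a perfect matching that contains $yz$. Thus $n=2m$, the set $I$ is independent, $x$ has degree $n-1$, and every other vertex has degree $m+1=n/2+1$.

\begin{lemma}\label{lem:Gm}
No Hamilton $x$--$z$ path of $G_m$ has $y$ at position $n-4$.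
\end{lemma}

\begin{proof}
Such a path ends with $y\,a\,b\,z$, where $a,b\notin\{x,y,z\}$. The neighborhoods of $y$ and $z$ are $X\cup\{z\}$ and $X\cup\{y\}$, so $a,b\in X\setminus\{x\}=I$. But $I$ is independent, and $ab$ is an edge.
\end{proof}

For large $m$ the lemma only shows that a position four steps from $n$ can be out of reach. For $m=4$ that position is the middle.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
The graph $G_4$ has $n=8$ and minimum degree $5$. The conjecture asks for position $4=n-4$, which Lemma~\ref{lem:Gm} excludes.

Now let $n\le7$ and $\delta(G)\ge n/2+1$. Since $\delta(G)\le n-1$, we have $n\ge4$. For $n=4$ and $n=5$ the condition gives $\delta(G)\ge n-1$, so $G$ is complete and $y$ can be placed at position $2$. For $n=6$ and $n=7$ it gives $\delta(G)\ge n-2$. Then the complement of $G$ is a matching, and we extend it to a maximum matching $M$ of $K_n$. Write $v'$ for the partner of $v$ in $M$. Any ordering of $V(G)$ in which no two partners are consecutive is a Hamilton path of $G$, so it suffices to list such orderings that start with $x$, end with $z$, and have $y$ at position $3=\lfloor n/2\rfloor$.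

Let $n=6$. If two of $x,y,z$ are partners, let $w,w'$ be the pair of $M$ that avoids $x,y,z$.
\[
\begin{array}{l|l}
\text{no two of $x,y,z$ are partners} & x\;y'\;z'\;y\;x'\;z\\
x'=y & x\;z'\;w'\;y\;w\;z\\
x'=z & x\;y'\;w'\;y\;w\;z\\
y'=z & x\;w'\;x'\;y\;w\;z
\end{array}
\]

Let $n=7$, and let $u$ be the vertex not covered by $M$; it is adjacent to all other vertices. If $u\notin\{x,y,z\}$, take the ordering of $V(G)\setminus\{u\}$ from the table above and insert $u$ directly after $y$. If $u\in\{x,y,z\}$, let $p,p'$ be a pair of $M$ that avoids $x,y,z$; when the two vertices of $\{x,y,z\}\setminus\{u\}$ are partners, there is a second such pair $q,q'$.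
\[
\begin{array}{l|l}
\text{the other two of $x,y,z$ are partners} & x\;p\;q\;y\;p'\;q'\;z\\
\text{they are not, and } u=x & x\;y'\;p'\;y\;z'\;p\;z\\
\text{they are not, and } u=y & x\;p\;x'\;y\;z'\;p'\;z\\
\text{they are not, and } u=z & x\;p\;x'\;y\;p'\;y'\;z
\end{array}
\]
In none of these orderings are two partners consecutive.
\end{proof}

\section{Two model graphs}\label{sec:models}

A graph of minimum degree about $n/2$ can fail to have a Hamilton path with given ends because it is nearly two disjoint cliques, so that the path has few ways to pass from one to the other, or because it is nearly bipartite, so that the path is forced to alternate. We look at one example of each kind.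

\subsection*{Two cliques}

\begin{example}\label{ex:cliques}
Let $V(G)=A\cup B\cup\{x,y,z,w\}$, where $A=\{a_1,\dots,a_m\}$ and $B=\{b_1,\dots,b_m\}$ are cliques, $m\ge2$, and every vertex of $A\cup B$ is adjacent to $x,y,z,w$. Further edges are allowed but not needed. Here $n=2m+4$, and if there is no edge between $A$ and $B$, the vertices of $A\cup B$ have degree exactly $m+3=n/2+1$; an $x$--$z$ path can then pass between $A$ and $B$ only through $y$ or $w$. Every position $k$ with $2\le k\le n-3$ is attained by $y$. For $2\le k\le m$ take
\[
x\;a_1\cdots a_{k-1}\;y\;a_k\cdots a_m\;w\;b_1\cdots b_m\;z,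
\]
and for $k=m+1$ take $x\;a_1\cdots a_m\;y\;b_1\;w\;b_2\cdots b_m\;z$. If $m+2\le k\le n-3$, then $2\le n-1-k\le m+1$, and the same construction with $x$ and $z$ exchanged gives a $z$--$x$ path with $y$ at position $n-1-k$; read backward, it has $y$ at position $k$.
\end{example}

The degree condition guarantees that there are enough passages between the cliques. With one unit less it does not. Join the cliques $A$ and $B$ only through two adjacent vertices $x$ and $y$, both adjacent to all of $A\cup B$, so that the minimum degree is $m+1=n/2$, and let $z\in B$. A Hamilton $x$--$z$ path must then cover $A$, pass through $y$, and cover $B$, so the position of $y$ is forced to be $m+1$.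

\subsection*{Balance and parity}

Let $V(G)=X\cup Y$ be any partition into two parts. An edge is \emph{inner} if it lies inside $X$ or inside $Y$, and \emph{crossing} otherwise. Put $\langle u,v\rangle=1$ if $u,v$ lie in different parts and $\langle u,v\rangle=0$ otherwise. Then $\langle u,v\rangle+\langle v,w\rangle\equiv\langle u,w\rangle\pmod 2$, and the number of crossing edges on a $u$--$v$ path is congruent to $\langle u,v\rangle$. Put
\[
\sigma=\begin{cases}\phantom{-}1&\text{if }x,z\in Y,\\ -1&\text{if }x,z\in X,\\ \phantom{-}0&\text{otherwise.}\end{cases}
\]

Let $\epsilon_0,\dots,\epsilon_M$ be a sequence of signs $\pm1$, and let $j_+$ and $j_-$ count the indices $i<M$ with $\epsilon_i=\epsilon_{i+1}=1$ and with $\epsilon_i=\epsilon_{i+1}=-1$. The sum $\sum_{i<M}(\epsilon_i+\epsilon_{i+1})$ equals $2j_+-2j_-$, and it also equals $2\sum_i\epsilon_i-\epsilon_0-\epsilon_M$. Hence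
\begin{equation}\label{eq:signs}
\sum_{i=0}^{M}\epsilon_i=j_+-j_-+\frac{\epsilon_0+\epsilon_M}2 .
\end{equation}
Let $P$ be a Hamilton $x$--$z$ path with $y$ at position $k$. Suppose that $P$ has $j_X$ edges inside $X$ and $j_Y$ edges inside $Y$, and let $J_1$ be the set of inner edges of $xPy$. Give the vertices of $Y$ the sign $+1$ and those of $X$ the sign $-1$. Then~\eqref{eq:signs} and the count of crossing edges on $xPy$ give
\begin{align}
|Y|-|X|&=j_Y-j_X+\sigma, \label{eq:balance}\\
k&\equiv|J_1|+\langle x,y\rangle\pmod 2. \label{eq:parity}
\end{align}
We call~\eqref{eq:balance} the \emph{balance condition} and~\eqref{eq:parity} the \emph{parity condition}. When inner edges are scarce, these conditions are genuine restrictions.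

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
For every $n\ge4$ we give a graph with minimum degree $\lceil n/2\rceil$, vertices $x,y,z$, and an integer $k\in[n/4,3n/4]\subseteq[\eta n,(1-\eta)n]$ that is not the position of $y$ on any Hamilton $x$--$z$ path.

Let $n$ be even, let $G=K_{n/2,n/2}$ with parts $X,Y$, and let $x,z\in X$. There are no inner edges and $\sigma=-1$, so~\eqref{eq:balance} would read $0=-1$. There is no Hamilton $x$--$z$ path at all.

Let $n\ge5$ be odd. Let $X$ be an independent set with $|X|=\frac{n-1}2$, let $Y$ be a clique with $|Y|=\frac{n+1}2$, and join every vertex of $X$ to every vertex of $Y$. The minimum degree is $\frac{n+1}2=\lceil n/2\rceil$, attained on $X$. Let $x,y,z\in Y$. Then $j_X=0$ and $\sigma=1$, so~\eqref{eq:balance} gives $j_Y=0$; hence $J_1=\emptyset$, and~\eqref{eq:parity} shows that the position of $y$ is even. The interval $[n/4,3n/4]$ has length greater than $2$, so it contains an odd integer $k$.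
\end{proof}

In the graph for odd $n$, alternating paths place $y$ at every even position from $2$ to $n-3$, and one of $\lfloor n/2\rfloor,\lceil n/2\rceil$ is such a position. So this graph obstructs the exact prescription in Theorem~\ref{thm:large}, and not the two-valued conclusion of the conjecture.

\begin{example}\label{ex:G6}
Consider $G_m$ with its partition $X\cup Y$, and let $k$ be even. Here $|X|=|Y|$ and $\sigma=0$, so $j_X=j_Y$. Every edge inside $X$ contains the end $x$, so $j_X\le1$. Since $\langle x,y\rangle=1$, the parity condition says that $|J_1|$ is odd. So $P$ has exactly two inner edges: its first edge, which lies in $X$, and an edge $f$ in $Y$, which must lie on $yPz$. Either $f=yz$ and $k=n-2$, or $f$ avoids $y$ and $z$, and then $yPz$ needs a vertex of $I$ on each side of $f$ and has length at least $5$. For $n=8$ and $k=4$ the available length is $n-1-k=3$. For $n=12$ and $k=6$ it is $5$, and with $I=\{i_1,\dots,i_5\}$ and matching edges $yz,aa',bb'$ the path is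
\[
x\;i_1\;b\;i_2\;b'\;i_3\;y\;i_4\;a\;a'\;i_5\;z .
\]
\end{example}

This is the method for nearly bipartite graphs in its smallest instance: choose inner edges that satisfy balance and parity, assign each to one of the two subpaths, and complete the path with crossing edges. The degree condition supplies the inner edges, and the length of the subpaths supplies the room.

\subsection*{Plan of the proof of Theorem~\ref{thm:large}}

For $U,W\subseteq V(G)$, not necessarily disjoint, let $e(U,W)$ be the number of ordered pairs $(u,w)\in U\times W$ with $uw\in E(G)$.

\begin{definition}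
A graph on $n$ vertices is \emph{$\alpha$-extremal} if there are vertex sets $U,W$ with $|U|,|W|\ge(\frac12-\alpha)n$ and $e(U,W)\le\alpha n^2$.
\end{definition}

In a graph close to two cliques, take the cliques as $U$ and $W$; in a graph close to a balanced bipartite graph, take $U=W$ to be one part. If $G$ is not $\alpha$-extremal, we split it at random. Both pieces inherit non-extremality, and a non-extremal graph has Hamilton paths between any two vertices even when its minimum degree is slightly below half its order (Section~\ref{sec:nonextremal}). If $G$ is $\alpha$-extremal, it is close to one of the two models (Section~\ref{sec:structure}). Then we first fix a small skeleton, made of passages between the cliques (Section~\ref{sec:A}) or of inner edges (Section~\ref{sec:B}), and afterward distribute the remaining vertices at random into nearly complete or nearly complete bipartite pieces. The bound $\delta(G)\ge n/2+1$, as opposed to $\delta(G)\ge n/2$, is used only to find the skeleton. The range of $k$ is used only to make all pieces have linear size.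

\section{Tools}\label{sec:tools}

We write $N(v)$ for the neighborhood of $v$, $d(v)$ for its degree, and $d_S(v)=|N(v)\cap S|$. We say that $v$ \emph{misses at most $t$ vertices of $S$} if $|S\setminus N(v)|\le t$; then $d_{S'}(v)\ge|S'|-t$ for every $S'\subseteq S$.

The ends of the edges of a maximal matching meet every edge. Hence:
\begin{equation}\label{eq:matching}
\begin{array}{c}
\text{a graph with at least $e$ edges and maximum degree at most $\Delta$}\\
\text{has a matching with at least $e/(2\Delta)$ edges.}
\end{array}
\end{equation}

\subsection*{Random partitions}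

Hoeffding's inequality for sampling without replacement states that if $R'$ is a uniformly random $m$-element subset of a finite set $R$ and $S\subseteq R$ is fixed, then
\[
\Pr\Bigl(\bigl||S\cap R'|-m|S|/|R|\bigr|>t\Bigr)\le2e^{-2t^2/m}.
\]

\begin{lemma}\label{lem:random}
Let $n$ be sufficiently large. Let $R$ be a set with $|R|\le n$, let $m_1,\dots,m_s$ be positive integers with $s\le4$ and sum $|R|$, and let $\mathcal S$ be a family of at most $2n$ subsets of $R$. Then there is a partition $R=R_1\cup\dots\cup R_s$ with $|R_i|=m_i$ such that $\bigl||S\cap R_i|-m_i|S|/|R|\bigr|\le n^{2/3}/2$ for all $i$ and all $S\in\mathcal S$.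
\end{lemma}

\begin{proof}
In a uniformly random partition with these sizes, each $R_i$ is a uniformly random $m_i$-subset of $R$. With $t=n^{2/3}/2$ and $m_i\le n$, each of the at most $8n$ inequalities fails with probability at most $2e^{-n^{1/3}/2}$, and $16ne^{-n^{1/3}/2}<1$.
\end{proof}

\subsection*{Hamilton paths in nearly complete pieces}

In the extremal cases we need Hamilton paths with given ends in graphs where most vertices have almost full degree but a few have small degree. A small degree does no harm if it exceeds the number of such exceptional vertices. The proof adds edges one at a time until the graph is complete.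

\begin{lemma}\label{lem:closure}
Let $u,v$ be non-adjacent vertices of a graph $H$, and suppose that $H+uv$ has a Hamilton $p$--$q$ path. Then $H$ has a Hamilton $p$--$q$ path if either
\begin{enumerate}
\item[(i)] $d(u)+d(v)\ge|V(H)|+1$, or
\item[(ii)] $H$ is bipartite with both parts of size $N$, the vertices $u,v$ lie in different parts, and $d(u)+d(v)\ge N+2$.
\end{enumerate}
Here degrees are taken in $H$.
\end{lemma}

\begin{proof}
Let $v_1\dots v_M$ be the path in $H+uv$. We may assume that it uses the new edge, say $\{u,v\}=\{v_i,v_{i+1}\}$. Let $S=\{j:v_j\in N(v_i)\}$ and $T=\{j:v_{j+1}\in N(v_{i+1})\}$, so $|S|+|T|=d(u)+d(v)$. We have $S\subseteq\{1,\dots,M\}$, $T\subseteq\{0,\dots,M-1\}$, and $i\notin S\cup T$. If $j\in S\cap T$, reverse the part of the path between the edges $v_jv_{j+1}$ and $v_iv_{i+1}$: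
\[
v_1\cdots v_j\,v_i\,v_{i-1}\cdots v_{j+1}\,v_{i+1}\cdots v_M\ \ (j<i),\qquad
v_1\cdots v_i\,v_j\,v_{j-1}\cdots v_{i+1}\,v_{j+1}\cdots v_M\ \ (j>i).
\]
This is a Hamilton $p$--$q$ path of $H$. So it suffices to show $|S\cup T|<|S|+|T|$. In case (i), $S\cup T\subseteq\{0,\dots,M\}\setminus\{i\}$ has at most $M=|V(H)|$ elements. In case (ii), $M=2N$ and the path alternates between the parts, so every element of $S\cup T$ is a number in $\{0,\dots,2N\}$ with the parity of $i+1$; there are at most $N+1$ of these.
\end{proof}

\begin{lemma}\label{lem:A}
Let $H$ be a graph on $N$ vertices with a partition $V(H)=D\cup L$, where $|L|\le\ell$ and $N\ge2\ell+1$. If every vertex of $D$ has degree at least $\frac{N+1}2$ and every vertex of $L$ has degree at least $\ell+2$, then any two vertices of $H$ are joined by a Hamilton path.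
\end{lemma}

\begin{lemma}\label{lem:B}
Let $H$ be a bipartite graph with both parts of size $N$ and a partition $V(H)=D\cup L$, where $|L|\le\ell$ and $N\ge2\ell+2$. If every vertex of $D$ has degree at least $\frac N2+1$ and every vertex of $L$ has degree at least $\ell+2$, then any two vertices from different parts are joined by a Hamilton path.
\end{lemma}

\begin{proof}[Proof of Lemmas~\ref{lem:A} and~\ref{lem:B}]
By Lemma~\ref{lem:closure}, adding an edge between non-adjacent vertices of degree sum at least $N+1$ (for Lemma~\ref{lem:B}: in different parts, of degree sum at least $N+2$) does not change whether a Hamilton $p$--$q$ path exists, and degrees only grow as edges are added.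

For Lemma~\ref{lem:A}, first add all missing pairs inside $D$, whose degree sums are at least $N+1$. Now the vertices of $D$ have degree at least $N-1-\ell$, so the pairs between $D$ and $L$ have degree sum at least $(N-1-\ell)+(\ell+2)=N+1$ and can be added. Now the vertices of $L$ have degree at least $N-\ell$, and $2(N-\ell)\ge N+1$, so the pairs inside $L$ can be added. The result is $K_N$.

For Lemma~\ref{lem:B}, consider only pairs in different parts. The same three steps have degree sums at least $N+2$, then $(N-\ell)+(\ell+2)=N+2$, and then $2(N-\ell)\ge N+2$. The result is $K_{N,N}$, in which an alternating path joins any two vertices from different parts.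
\end{proof}

\subsection*{Two theorems for the non-extremal case}

The first is the weak regularity lemma. It says that all the numbers $e(U,W)$ are determined, up to a small error, by the sizes of the intersections of $U$ and $W$ with boundedly many fixed sets.

\begin{theorem}[Frieze and Kannan~\cite{FK}]\label{thm:FK}
For each $\varepsilon>0$ there is $K$ such that every graph on $n$ vertices has a partition $V_1,\dots,V_r$ of its vertex set with $r\le K$, and numbers $d_{ij}\in[0,1]$, such that for all vertex sets $U,W$,
\[
\Bigl|e(U,W)-\sum_{i,j}d_{ij}\,|U\cap V_i|\,|W\cap V_j|\Bigr|\le\varepsilon n^2 .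
\]
\end{theorem}

The second concerns digraphs, in which both arcs $u\to v$ and $v\to u$ may be present. The \emph{minimum semidegree} of a digraph is the minimum of all indegrees and outdegrees. A digraph on $N$ vertices is a \emph{robust $(\nu,\tau)$-outexpander} if for every vertex set $S$ with $\tau N<|S|<(1-\tau)N$, at least $|S|+\nu N$ vertices have at least $\nu N$ inneighbors in $S$.

\begin{theorem}[K\"uhn, Osthus and Treglown~\cite{KOT}]\label{thm:KOT}
For every $\zeta\in(0,1)$ there is $\tau_0>0$ such that for all $0<\nu\le\tau\le\tau_0$ there is $N_0$ with the following property. Every digraph on $N\ge N_0$ vertices that has minimum semidegree at least $\zeta N$ and is a robust $(\nu,\tau)$-outexpander has a directed Hamilton cycle.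
\end{theorem}

\section{The non-extremal case}\label{sec:nonextremal}

\begin{lemma}\label{lem:nonext}
For every $\alpha\in(0,\frac1{10})$ there is $N_1$ such that the following holds. If $H$ is a graph on $N\ge N_1$ vertices with $\delta(H)\ge(\frac12-\frac\alpha8)N$ that is not $\alpha$-extremal, then any two vertices of $H$ are joined by a Hamilton path.
\end{lemma}

\begin{proof}
Let $\tau\le\frac12$ be at most the $\tau_0$ of Theorem~\ref{thm:KOT} for $\zeta=\frac13$, and put $\nu=\alpha\tau/24$, so that $2\nu/\tau+\nu\le\alpha/8$. Let $N$ be large and let $p\ne q$ be vertices of $H$.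

Theorem~\ref{thm:KOT} gives a cycle, and we want a path with prescribed ends. So we merge $p$ and $q$ into one vertex $w$ that is left like $p$ and entered like $q$; this is where directions are needed. Let $V'=V(H)\setminus\{p,q\}$, and let $D$ be the digraph on $V'\cup\{w\}$ with both arcs for each edge of $H[V']$, an arc $w\to v$ for each $v\in V'\cap N(p)$, and an arc $v\to w$ for each $v\in V'\cap N(q)$. A Hamilton cycle $w\,v_1\dots v_{N-2}\,w$ of $D$ gives the Hamilton path $p\,v_1\dots v_{N-2}\,q$ of $H$. The digraph $D$ has $N'=N-1$ vertices and minimum semidegree at least $\delta(H)-2\ge N/3$. It remains to show that $D$ is a robust $(\nu,\tau)$-outexpander.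

Let $\tau N'<|S|<(1-\tau)N'$ and $S_0=S\setminus\{w\}$, and let $R$ be the set of vertices in $V'$ with at least $\nu N'$ neighbors in $S_0$. Each of them has at least $\nu N'$ inneighbors in $S$, so it suffices to show $|R|\ge|S|+\nu N'$. For small and for large $S$ this follows from the minimum degree; non-extremality is needed only when $|S|$ is close to $N/2$.

Suppose $|S|\le(\frac12-\frac\alpha2)N$. Each vertex of $S_0$ has at least $(\frac12-\frac\alpha8)N-2$ neighbors in $V'$, while a vertex of $R$ has at most $|S_0|$ and a vertex of $V'\setminus R$ at most $\nu N$ neighbors in $S_0$. Hence $|S_0|\bigl((\frac12-\frac\alpha8)N-2\bigr)\le|R|\,|S_0|+\nu N^2$. As $|S_0|\ge\tau N/2$,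
\[
|R|-\nu N\ge\bigl(\tfrac12-\tfrac\alpha8-\tfrac{2\nu}\tau-\nu\bigr)N-2\ge\bigl(\tfrac12-\tfrac\alpha4\bigr)N-2\ge|S| .
\]

Suppose $|S|\ge(\frac12+\frac\alpha2)N$. Every vertex $v$ has at least $d(v)+|S_0|-N\ge\frac{3\alpha}8N-1\ge\nu N$ neighbors in $S_0$. So $|R|=N'-1\ge(1-\tau+\nu)N'>|S|+\nu N'$, where we used $(\tau-\nu)N'\ge1$.

Finally, suppose $(\frac12-\frac\alpha2)N<|S|<(\frac12+\frac\alpha2)N$ and $|R|<|S|+\nu N'$. Let $W=V'\setminus R$. Then $|W|\ge(\frac12-\frac\alpha2-\nu)N-2\ge(\frac12-\alpha)N$ and $|S_0|\ge(\frac12-\frac\alpha2)N-1\ge(\frac12-\alpha)N$, while $e(S_0,W)\le\nu N^2\le\alpha N^2$. So $H$ is $\alpha$-extremal, a contradiction.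
\end{proof}

\subsection*{Setup for Theorem~\ref{thm:large}}

Fix $\eta\in(0,\frac14]$ and put
\[
c=\frac\eta{100},\qquad\gamma=\frac{c\eta}{200},\qquad\rho=\Bigl(\frac\gamma4\Bigr)^2,\qquad\alpha=\rho^2 .
\]
Then $c\le\frac1{400}$, $\gamma\le\frac c{800}$ and $\gamma=4\sqrt\rho$. The constant $\gamma$ will measure the distance from the model graphs, and $cn$ will be the threshold above which a vertex counts as having many neighbors in a set. From now on $n$ is sufficiently large in terms of $\eta$, and $G,x,y,z,k$ are as in Theorem~\ref{thm:large}. The vertices of $\mathcal T=\{x,y,z\}$ are the \emph{terminals}, and $\kappa=k/n$, so $\kappa\ge\eta$ and $1-\kappa\ge\eta$. A \emph{solution} is a pair consisting of an $x$--$y$ path $P_1$ with $k+1$ vertices and a $y$--$z$ path $P_2$ with $n-k$ vertices that meet only in $y$. The union of such a pair is the Hamilton path in Theorem~\ref{thm:large}.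

\begin{proposition}\label{prop:nonext}
If $G$ is not $\alpha$-extremal, then there is a solution.
\end{proposition}

\begin{proof}
We split $V(G)\setminus\mathcal T$ at random and apply Lemma~\ref{lem:nonext} to both pieces. The difficulty is to show that the pieces are not extremal: there are exponentially many pairs $U,W$, too many for Lemma~\ref{lem:random}. Theorem~\ref{thm:FK} reduces the task to controlling the sets $V_1,\dots,V_r$.

Take $V_1,\dots,V_r$ and $d_{ij}$ from Theorem~\ref{thm:FK} with $\varepsilon=\alpha\eta^2/8$. Apply Lemma~\ref{lem:random} to $R=V(G)\setminus\mathcal T$ with sizes $k-1$ and $n-k-2$ and with the sets $S\setminus\mathcal T$, where $S$ runs over all neighborhoods $N(v)$ and all $V_i$. Let $Q_1,Q_2$ be the parts, and let $H_1=G[Q_1\cup\{x,y\}]$ and $H_2=G[Q_2\cup\{y,z\}]$; these graphs have $k+1$ and $n-k$ vertices. Let $(H,Q,\theta)$ be $(H_1,Q_1,\kappa)$ or $(H_2,Q_2,1-\kappa)$. Then $\theta\ge\eta$ and $\theta n\le|V(H)|\le\theta n+1$. Moreover $\bigl||Q|/(n-3)-\theta\bigr|=\frac{|3k-n|}{n(n-3)}\le\frac2{n-3}$, so $|Q|\,|S\setminus\mathcal T|/(n-3)$ differs from $\theta|S|$ by at most $2+3$. Hence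
\begin{equation}\label{eq:share}
\bigl||S\cap Q|-\theta|S|\bigr|\le n^{2/3}\qquad\text{for }S=N(v)\text{ and for }S=V_i .
\end{equation}
In particular $\delta(H)\ge\theta n/2-n^{2/3}\ge(\frac12-\frac\alpha{32})|V(H)|$.

We claim that $H$ is not $\frac\alpha4$-extremal. Suppose that $U,W\subseteq V(H)$ show that it is. We scale them up by the factor $1/\theta$ inside each $V_i$. Let $u_i=|U\cap V_i\cap Q|$ and $\tilde u_i=\min(|V_i|,\lfloor u_i/\theta\rfloor)$, and let $\tilde U\subseteq V(G)$ have exactly $\tilde u_i$ vertices in each $V_i$. Define $w_i,\tilde w_i,\tilde W$ in the same way from $W$. By~\eqref{eq:share}, $u_i/\theta\le|V_i|+n^{2/3}/\eta$, so $\tilde u_i\ge u_i/\theta-1-n^{2/3}/\eta$. Since $\sum_iu_i\ge|U|-2\ge(\frac12-\frac\alpha4)\theta n-2$,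
\[
|\tilde U|\ge\bigl(\tfrac12-\tfrac\alpha4\bigr)n-\tfrac2\eta-K\bigl(1+n^{2/3}/\eta\bigr)\ge\bigl(\tfrac12-\alpha\bigr)n,
\]
and the same bound holds for $\tilde W$. Applying Theorem~\ref{thm:FK} first to $\tilde U,\tilde W$ and then to $U,W$, and using $e(U,W)\le\frac\alpha4(\theta n+1)^2\le\frac38\alpha\theta^2n^2$, we get
\[
e(\tilde U,\tilde W)\le\theta^{-2}\sum_{i,j}d_{ij}u_iw_j+\varepsilon n^2\le\theta^{-2}\bigl(e(U,W)+\varepsilon n^2\bigr)+\varepsilon n^2\le\tfrac38\alpha n^2+2\varepsilon\eta^{-2}n^2=\tfrac58\alpha n^2 .
\]
So $G$ is $\alpha$-extremal, a contradiction.

Lemma~\ref{lem:nonext}, applied with $\alpha/4$, gives a Hamilton $x$--$y$ path of $H_1$ and a Hamilton $y$--$z$ path of $H_2$. They form a solution.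
\end{proof}

\section{The structure of extremal graphs}\label{sec:structure}

\begin{lemma}\label{lem:structure}
If $G$ is $\alpha$-extremal, then one of the following holds.
\begin{enumerate}
\item[(A)] There are disjoint sets $A_0,B_0$, each of size at least $(\frac12-\gamma)n$, such that every vertex of $A_0$ has at most $\gamma n$ neighbors in $B_0$ and every vertex of $B_0$ has at most $\gamma n$ neighbors in $A_0$.
\item[(B)] There are disjoint sets $X_0,Y_0$, each of size at least $(\frac12-\gamma)n$, such that every vertex of $X_0$ misses at most $\gamma n$ vertices of $Y_0$ and every vertex of $Y_0$ misses at most $\gamma n$ vertices of $X_0$.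
\end{enumerate}
\end{lemma}

\begin{proof}
Let $|U|,|W|\ge(\frac12-\alpha)n$ and $e(U,W)\le\alpha n^2=\rho^2n^2$. To turn this bound on the average into a bound for each vertex, let $U'=\{u\in U:d_W(u)\le\rho n\}$ and $W'=\{w\in W:d_U(w)\le\rho n\}$. Then $|U\setminus U'|,|W\setminus W'|\le\rho n$. The two outcomes depend on how much $U$ and $W$ overlap.

Suppose $|U\cap W|\le2\rho n$. Put $A_0=U'\setminus W$ and $B_0=W'\setminus U$. These sets are disjoint and have size at least $(\frac12-\alpha-3\rho)n\ge(\frac12-\gamma)n$. Since $B_0\subseteq W$ and $A_0\subseteq U$, a vertex of either set has at most $\rho n$ neighbors in the other. So (A) holds.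

Suppose $|U\cap W|>2\rho n$. Then there is a vertex $v\in U'\cap W'$. It has at most $2\rho n$ neighbors in $U\cup W$ and degree at least $n/2$, so $C=V(G)\setminus(U\cup W)$ has at least $(\frac12-2\rho)n$ vertices. A vertex $w\in W'$ has at least $(\frac12-\rho)n$ neighbors in $V(G)\setminus U$, a set of size at most $(\frac12+\alpha)n$ that contains $C$; so $w$ misses at most $2\rho n$ vertices of $C$. Thus there are at most $2\rho n^2$ non-adjacent pairs between $W'$ and $C$, and at most $\sqrt{2\rho}\,n$ vertices of $C$ miss more than $\sqrt{2\rho}\,n$ vertices of $W'$. Let $X_0$ be the set of the other vertices of $C$, and let $Y_0=W'$. Then $|Y_0|\ge(\frac12-2\rho)n$ and $|X_0|\ge(\frac12-2\rho-\sqrt{2\rho})n$, and $2\rho+\sqrt{2\rho}\le4\sqrt\rho=\gamma$. So (B) holds.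
\end{proof}

\section{Graphs close to two cliques}\label{sec:A}

Assume that (A) holds. At most $2\gamma n$ vertices lie outside $A_0\cup B_0$, and we first sort them by where their neighbors are. Call $v$ \emph{flexible} if $d_{A_0}(v)\ge cn$ and $d_{B_0}(v)\ge cn$, and let $F$ be the set of flexible vertices. Let
\[
A=\{v:d_{B_0}(v)<cn\},\qquad B=\{v:d_{A_0}(v)<cn\}.
\]
Since $d_{A_0}(v)+d_{B_0}(v)\ge\frac n2-2\gamma n>2cn$ for all $v$, the sets $A,B,F$ partition $V(G)$. As $\gamma<c$, we have $A_0\subseteq A$ and $B_0\subseteq B$, so $|F|\le2\gamma n$. Moreover,
\begin{equation}\label{eq:Aprop}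
\begin{array}{c}
\text{every vertex of $A$ misses at most $2cn$ vertices of $A\cup F$ and has}\\
\text{at most $2cn$ neighbors in $B$, and likewise with $A$ and $B$ exchanged.}
\end{array}
\end{equation}
Indeed, a vertex $v\in A$ has $d_{A_0}(v)\ge(\frac12-c-2\gamma)n$, while $|A\cup F|\le n-|B_0|\le(\frac12+\gamma)n$; and $d_B(v)\le d_{B_0}(v)+2\gamma n$.

Inside $A\cup F$ and inside $B\cup F$, Lemma~\ref{lem:A} will provide long paths with given ends. The scarce resource is a way to pass between $A$ and $B$. A \emph{bridge} is an edge $ab$ or a path $afb$ with $a\in A$, $b\in B$, $f\in F$, all of whose vertices avoid $\mathcal T$. An \emph{assignment of sides} gives each terminal a side, $A$ or $B$, where terminals in $A$ get side $A$, terminals in $B$ get side $B$, and flexible terminals get either side. Put $s_1=1$ if $x$ and $y$ have different sides and $s_1=2$ otherwise, and define $s_2$ in the same way for $y$ and $z$.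

We let both $P_1$ and $P_2$ visit both sides, even when the ends of $P_i$ have the same side, which costs two bridges. The gain is that $P_1$ can take the proportion $\kappa$ and $P_2$ the proportion $1-\kappa$ of each side, so that no piece is small, whatever the value of $k$.

\begin{lemma}\label{lem:assemblyA}
If, for some assignment of sides, there are $s_1+s_2$ pairwise disjoint bridges, then there is a solution.
\end{lemma}

\begin{proof}
Reserve $s_1$ bridges for $P_1$ and the other $s_2$ for $P_2$. The path $P_i$ will consist of $s_i+1$ \emph{segments}, alternately on the two sides, with consecutive segments joined by a bridge. For instance, if $x$ and $y$ have side $A$ and the bridges of $P_1$ have ends $a_1,b_1$ and $a_2,b_2$, the segments join $x$ to $a_1$, $b_1$ to $b_2$, and $a_2$ to $y$. In general, each segment has two distinct prescribed ends, which lie in $A\cup F$ for a segment on side $A$ and in $B\cup F$ for a segment on side $B$. Different segments have no end in common, except that $y$ is an end of one segment of each path. Each $P_i$ has one or two segments on each side.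

Let $Z$ be the set of terminals and bridge vertices, and let $Z_1\subseteq Z$ consist of $x$, $y$ and the vertices of the bridges of $P_1$; then $|Z|\le15$ and $4\le|Z_1|\le8$. The interiors of the segments on side $A$ will partition $A'=(A\cup F)\setminus Z$, and those on side $B$ will partition $B'=B\setminus Z$. Both sets have between $0.4n$ and $0.6n$ vertices. Give $P_1$ exactly $a=\lfloor\kappa|A'|\rfloor$ vertices of $A'$ and $b=k+1-|Z_1|-a$ vertices of $B'$, and give $P_2$ the rest. Since $|A'|+|B'|=n-|Z|$,
\[
b-\kappa|B'|=1-|Z_1|+\kappa|Z|+(\kappa|A'|-a)\in[-15,15].
\]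
So each of $a$, $|A'|-a$, $b$, $|B'|-b$ is at least $0.4\eta n-15$. Divide each of these numbers as evenly as possible among the one or two segments of the given path and side. Every segment is then to have at least $0.2\eta n-8\ge\eta n/6$ interior vertices, which is a proportion at least $\eta/4$ of $A'$ or $B'$. A flexible vertex has at least $cn-15$ neighbors in each of $A'$ and $B'$. Lemma~\ref{lem:random} gives partitions of $A'$ and $B'$ with the required sizes in which every flexible vertex has at least $(cn-15)\eta/4-n^{2/3}\ge c\eta n/5=40\gamma n$ neighbors in each part.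

Consider a segment, and let $H$ be the graph induced by its part and its two ends, with $N\ge\eta n/6>16cn$ vertices. Let $L=V(H)\cap F$ and $\ell=\lfloor2\gamma n\rfloor$, so $|L|\le\ell$ and $N\ge2\ell+1$. The vertices of $L$ have degree at least $40\gamma n\ge\ell+2$ in $H$. By~\eqref{eq:Aprop}, the other vertices have degree at least $N-2cn\ge\frac{N+1}2$. Lemma~\ref{lem:A} gives a Hamilton path of $H$ between the two ends. Joining the segments by the bridges yields $P_1$ with $|Z_1|+a+b=k+1$ vertices and $P_2$. The two paths cover $V(G)$ and share only $y$, so $P_2$ has $n-k$ vertices.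
\end{proof}

It remains to find the bridges. Many flexible vertices give bridges directly, and if there are few, the degree condition forces edges between $A$ and $B$.

\begin{proposition}\label{prop:A}
If \textup{(A)} holds, then there is a solution.
\end{proposition}

\begin{proof}
Suppose first that $|F|\le3$. Let $A$ be the smaller of $A$ and $B$, so $|A|\le\frac{n-|F|}2$; the other case is symmetric. For $v\in A$,
\[
d_B(v)\ge\frac n2+1-(|A|-1)-|F|\ge2-\frac{|F|}2>0 .
\]
So there are at least $|A|\ge n/3$ edges between $A$ and $B$, and by~\eqref{eq:Aprop} each vertex lies on at most $2cn$ of them. By~\eqref{eq:matching}, at least $\frac1{12c}>7$ of these edges form a matching, and at most three edges of the matching meet $\mathcal T$. This leaves four disjoint bridges, enough for any assignment of sides since $s_1+s_2\le4$.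

Now let $|F|\ge4$, and put $q=|F\cap\mathcal T|$ and $F'=F\setminus\mathcal T$. Flexible terminals cannot serve in bridges, but they reduce the number of bridges needed. If $q=1$, give the flexible terminal a side such that the three sides do not all coincide; then $s_1+s_2\le3$. If $q\ge2$, at most one terminal has a forced side, so we can give $x,z$ one side and $y$ the other; then $s_1+s_2=2$. Thus $s_1+s_2\le\max(4-q,2)$ in all cases. Any set of at most four vertices of $F'$ can be made the middle vertices of disjoint bridges $afb$, by choosing $a\in A_0$ and $b\in B_0$ greedily among the at least $cn$ neighbors of $f$ in each set. Since $|F'|=|F|-q\ge4-q$, Lemma~\ref{lem:assemblyA} applies whenever $|F'|\ge2$.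

If $|F'|\le1$, then $q=3$ and $F=\{x,y,z,w\}$ for some vertex $w$, and two bridges suffice. If there is an edge $ab$ with $a\in A$ and $b\in B$, it is a bridge, and $w$ is the middle vertex of a second bridge disjoint from it. Otherwise every $v\in A$ satisfies $\frac n2+1\le d(v)\le|A|-1+4$, so $|A|\ge\frac n2-2$, and in the same way $|B|\ge\frac n2-2$. As $|A|+|B|=n-4$, equality holds throughout: $|A|=|B|$, every vertex of $A$ is adjacent to all other vertices of $A\cup F$, and every vertex of $B$ to all other vertices of $B\cup F$. This is the graph of Example~\ref{ex:cliques}, and $2\le k\le n-3$.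
\end{proof}

\section{Graphs close to a complete bipartite graph}\label{sec:B}

Assume that (B) holds.

\subsection*{The partition}

We extend $X_0,Y_0$ to a partition $X\cup Y$ of $V(G)$. Every vertex should have many neighbors in the opposite part, so that it can be reached by crossing edges. There is a second requirement. If $h=|Y|-|X|$ is large, the balance condition asks for about $h$ edges of the path inside $Y$. The degree condition provides many edges inside $Y$, but they could all be incident with a few vertices, and a path uses at most two edges at each vertex. A vertex of $Y$ with many neighbors in $Y$, however, can be regarded as a vertex of $X$, and this reduces $h$.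

At most $2\gamma n$ vertices lie outside $X_0\cup Y_0$, and each such $v$ has $d_{X_0}(v)+d_{Y_0}(v)\ge\frac n2-2\gamma n\ge\frac{2n}5$. Add $v$ to $X_0$ if $d_{Y_0}(v)\ge n/5$, and to $Y_0$ otherwise, in which case $d_{X_0}(v)\ge n/5$. This gives a partition $X\supseteq X_0$, $Y\supseteq Y_0$. Exchanging the names of $X,X_0$ and $Y,Y_0$ if necessary, we have $0\le|Y|-|X|\le2\gamma n$. Now, while $|Y|\ge|X|+2$ and some $v\in Y$ has $d_Y(v)\ge2cn$, move such a vertex $v$ to $X$. Each move lowers $|Y|-|X|$ by $2$ and keeps it nonnegative, so there are at most $\gamma n$ moves. From now on $X,Y$ is the final partition and $h=|Y|-|X|$. The vertices of $(X\cap X_0)\cup(Y\cap Y_0)$ are \emph{typical}, and the others are \emph{atypical}. Then: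
\begin{enumerate}
\item[(B1)] $(\frac12-\gamma)n\le|X|\le|Y|\le(\frac12+\gamma)n$; at most $3\gamma n$ vertices are atypical; and a typical vertex misses at most $4\gamma n$ vertices of the opposite part.
\item[(B2)] Every vertex has at least $cn$ typical neighbors in the opposite part.
\item[(B3)] Either $h\in\{0,1\}$, or $2\le h\le2\gamma n$ and $d_Y(v)<2cn$ for all $v\in Y$.
\end{enumerate}
For (B1), note that $X\supseteq X_0$ throughout, that an atypical vertex lies outside $X_0\cup Y_0$ or was moved, and that a typical vertex misses at most $\gamma n$ typical vertices of the opposite part. For (B2), a typical vertex has at least $(\frac12-\gamma)n-7\gamma n$ typical neighbors in the opposite part, by (B1). An atypical vertex that was not moved has at least $n/5$ neighbors in $X_0$ or $Y_0$, of which at most $\gamma n$ were moved. A moved vertex had at least $2cn$ neighbors in $Y$ when it was moved, and each of these is now either atypical or a typical vertex of $Y$, so at least $2cn-3\gamma n\ge cn$ of them count. Property (B3) is the stopping rule.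

We use the terms inner and crossing and the symbols $\sigma$ and $\langle u,v\rangle$ of Section~\ref{sec:models} for this partition.

\subsection*{From inner edges to a solution}

The next lemma says that balance and parity, which are necessary, are also sufficient once the inner edges are chosen as a matching that is compatible with the terminals. Condition (a) lists the obvious obstructions: $z$ is not on $P_1$, $x$ is not on $P_2$, and neither path is a single edge.

\begin{lemma}\label{lem:assemblyB}
Let $J$ be a matching of at most $2\gamma n+2$ inner edges, with $j_X$ edges in $X$ and $j_Y$ edges in $Y$, and let $J=J_1\cup J_2$ be a partition such that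
\begin{enumerate}
\item[(a)] no edge of $J_1$ contains $z$ or equals $xy$, and no edge of $J_2$ contains $x$ or equals $yz$;
\item[(b)] $h=j_Y-j_X+\sigma$;
\item[(c)] $k\equiv|J_1|+\langle x,y\rangle\pmod2$.
\end{enumerate}
Then there is a solution.
\end{lemma}

\begin{proof}
We construct $P_i$ with $J_i$ as its set of inner edges. First we record the parity condition for $P_2$. By (b), $n\equiv h\equiv|J|+\sigma$, and $\sigma+1\equiv\langle x,z\rangle$, so $n-1\equiv|J|+\langle x,z\rangle\pmod2$. Subtracting (c) gives
\begin{equation}\label{eq:parity2}
n-1-k\equiv|J_2|+\langle y,z\rangle\pmod2 .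
\end{equation}

\emph{Stringing the inner edges together.} The path $P_1$ will consist of an initial path $S_1$ from $x$, a long path $R_1$ of crossing edges, and a final path $T_1$ ending in $y$. Let $T_1$ be the edge of $J_1$ at $y$ if there is one, and the single vertex $y$ otherwise; let $t_1$ be its first vertex, so $t_1=y$ in the second case. Start $S_1$ with the edge of $J_1$ at $x$ if there is one, and with the single vertex $x$ otherwise. Then append the edges of $J_1$ that contain neither $x$ nor $y$, one after another, each time joining the current last vertex $u$ to an end $v$ of the next edge by a path of crossing edges with at most three new interior vertices. Let $u_1$ be the last vertex of $S_1$. Define $S_2,T_2,u_2,t_2$ in the same way, with $J_2,y,z$ in place of $J_1,x,y$. Let $Z$ be the set of all terminals, vertices covered by $J$, and joining vertices. There are at most $|J|$ joins, so $|Z|\le3+2|J|+3|J|\le11\gamma n$.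

Call a vertex \emph{free} if it is typical, is not a terminal, is not covered by $J$, and has not been used in an earlier join. By (B2), every vertex has at least $cn-11\gamma n>4\gamma n+2$ free neighbors in the opposite part at every stage. If $u$ and $v$ lie in different parts, choose a free neighbor $p$ of $u$ in the part of $v$. Since $p$ misses at most $4\gamma n$ vertices of the part of $u$, it is adjacent to a free neighbor $p'$ of $v$ in that part, and we use $u\,p\,p'\,v$. If $u$ and $v$ lie in the same part, choose distinct free neighbors $p$ of $u$ and $p'$ of $v$ in the other part. The part of $u$ has at least $(\frac12-\gamma-3\gamma-11\gamma)n$ free vertices, of which $p$ and $p'$ miss at most $8\gamma n$; so they have a free common neighbor $w$ there, and we use $u\,p\,w\,p'\,v$.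

By (a) and because $J$ is a matching, the paths $S_1,T_1,S_2,T_2$ are pairwise disjoint, except that $T_1$ and $S_2$ share $y$. They cover $Z$, and the inner edges of $S_i\cup T_i$ are those of $J_i$.

\emph{The sizes of the long paths.} Let $Z_i=V(S_i)\cup V(T_i)$, so $|Z_1|+|Z_2|=|Z|+1$. We need paths $R_i$ from $u_i$ to $t_i$, made of crossing edges, whose interiors partition $V(G)\setminus Z$ and have
\[
r_1=k+1-|Z_1|\qquad\text{and}\qquad r_2=n-k-|Z_2|
\]
vertices. Note that $r_1+r_2=n-|Z|$ and $r_i\ge\eta n-11\gamma n\ge\eta n/2$. Two things must be checked: that an alternating path with these ends can have this length, and that the numbers of vertices it needs in $X$ and in $Y$ are available.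

The paths $S_1$ and $T_1$ have $|Z_1|-2$ edges in total, namely the $|J_1|$ inner ones and a number of crossing ones congruent to $\langle x,u_1\rangle+\langle t_1,y\rangle$. So by (c),
\[
r_1+1=k-(|Z_1|-2)\equiv\langle x,y\rangle+\langle x,u_1\rangle+\langle t_1,y\rangle\equiv\langle u_1,t_1\rangle\pmod2,
\]
and~\eqref{eq:parity2} gives $r_2+1\equiv\langle u_2,t_2\rangle$ by the same computation. Hence there is an alternating sequence of $r_i+2$ signs that starts with the sign of $u_i$ and ends with the sign of $t_i$, where $X$ has sign $-1$ and $Y$ has sign $+1$. Let $r_i^X$ and $r_i^Y$ be the numbers of signs $-1$ and $+1$ among its $r_i$ interior terms. They are both $r_i/2$ if $u_i,t_i$ lie in different parts; otherwise the part containing $u_i,t_i$ gets $\frac{r_i-1}2$ and the other part gets $\frac{r_i+1}2$. In all cases $r_i^X,r_i^Y\ge\eta n/5$.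

Write down the signs along $S_1$, the $r_1$ interior terms, the signs along $T_1\cup S_2$, the $r_2$ interior terms, and the signs along $T_2$. This sequence has $|Z|+r_1+r_2=n$ terms, and equal consecutive signs occur exactly at the edges of $J$. By~\eqref{eq:signs} and (b), its sum is $j_Y-j_X+\sigma=|Y|-|X|$. So it has exactly $|X|$ terms $-1$ and $|Y|$ terms $+1$, and removing the terms that belong to $Z$ gives
\[
r_1^X+r_2^X=|X\setminus Z|,\qquad r_1^Y+r_2^Y=|Y\setminus Z| .
\]

\emph{The long paths.} Every vertex has at least $cn-11\gamma n\ge cn/2$ neighbors outside $Z$ in the opposite part, and each $r_i^X$, $r_i^Y$ is a proportion at least $(\eta/5)/0.6=\eta/3$ of $|X\setminus Z|$ or $|Y\setminus Z|$. By Lemma~\ref{lem:random} there are partitions $X\setminus Z=X_1\cup X_2$ and $Y\setminus Z=Y_1\cup Y_2$ with $|X_i|=r_i^X$ and $|Y_i|=r_i^Y$ such that every vertex of $X$ has at least $c\eta n/6-n^{2/3}\ge c\eta n/20=10\gamma n$ neighbors in each $Y_i$, and every vertex of $Y$ has at least $10\gamma n$ neighbors in each $X_i$.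

Fix $i$. If $u_i,t_i$ lie in different parts, let $H$ be the bipartite graph of crossing edges on $X_i\cup Y_i\cup\{u_i,t_i\}$, and let $p=u_i$. If they lie in the same part, let $H$ be the bipartite graph of crossing edges on $X_i\cup Y_i\cup\{t_i\}$, and let $p\in X_i\cup Y_i$ be a neighbor of $u_i$ in the opposite part. In both cases the parts of $H$ have the same size $N\ge\eta n/5>10\gamma n$, and $p,t_i$ lie in different parts. Let $L$ be the set of atypical vertices of $H$ and $\ell=\lfloor3\gamma n\rfloor$. Then $|L|\le\ell$ and $N\ge2\ell+2$, the vertices of $L$ have degree at least $10\gamma n\ge\ell+2$ in $H$, and the typical vertices have degree at least $N-4\gamma n\ge\frac N2+1$ by (B1). Lemma~\ref{lem:B} gives a Hamilton $p$--$t_i$ path of $H$. This path, preceded by $u_i$ in the second case, is $R_i$, and $P_i=S_i\cup R_i\cup T_i$ for $i=1,2$ is a solution.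
\end{proof}

\subsection*{Choosing the inner edges}

\begin{proposition}\label{prop:B}
If \textup{(B)} holds, then there is a solution.
\end{proposition}

\begin{proof}
Let $\pi\in\{0,1\}$ be the residue of $k-\langle x,y\rangle$ modulo $2$. We find $J=J_1\cup J_2$ as in Lemma~\ref{lem:assemblyB} with $j_Y-j_X=h-\sigma$, which is (b), and $|J_1|=\pi$, which gives (c). An edge that contains neither $x$ nor $z$ satisfies (a) in $J_1$ and in $J_2$. So if $h-\sigma\ge1$, it suffices to find a matching $J$ of $h-\sigma$ edges in $G[Y]-\{x,z\}$: put $\pi$ of them in $J_1$ and the others in $J_2$.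

Since $|X|=\frac{n-h}2$, $|Y|=\frac{n+h}2$, and degrees are integers not less than $\frac n2+1$,
\begin{equation}\label{eq:inner}
d_Y(v)\ge\Bigl\lceil\frac h2\Bigr\rceil+1\ \text{ for }v\in Y,\qquad d_X(v)\ge1\ \text{ for }v\in X\text{ if }h\le1 .
\end{equation}

\emph{Case $h\ge2$.} Here $1\le h-\sigma\le h+1\le2\gamma n+1$. By~\eqref{eq:inner}, $G[Y]$ has at least $|Y|\frac{h+2}4\ge\frac{n(h+2)}8$ edges, and by (B3) its maximum degree is less than $2cn$. By~\eqref{eq:matching} it has a matching with at least $\frac{h+2}{32c}\ge h+3$ edges, and at least $h+1$ of them avoid $x$ and $z$.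

\emph{Case $h=1$, $\sigma=-1$.} We need two disjoint edges in $G[Y]$, which contains neither $x$ nor $z$. By~\eqref{eq:inner}, $G[Y]$ has minimum degree at least $2$. Let $ab$ be one of its edges. If no edge of $G[Y]$ is disjoint from $ab$, every other vertex of $Y$ is adjacent to both $a$ and $b$, and two such vertices $v,w$ give the disjoint edges $va$ and $wb$.

\emph{Case $h=1$, $\sigma=0$.} We need one edge in $G[Y]-t$, where $t$ is the one of $x,z$ that lies in $Y$. Any vertex of $Y\setminus\{t\}$ has two neighbors in $Y$, and one of them is not $t$.

\emph{Case $h=0$, $\sigma\ne0$.} The proof of Lemma~\ref{lem:assemblyB} uses only (B1) and (B2), which for $h=0$ are symmetric in $X$ and $Y$. So we may assume $x,z\in X$ and $\sigma=-1$. We need one edge in $G[Y]$, and~\eqref{eq:inner} provides it.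

In the two remaining cases $h=\sigma$, so we need $j_X=j_Y$. If $\pi=0$, take $J=\emptyset$. Let $\pi=1$. As in Example~\ref{ex:G6}, we take one edge $e$ in $X$ and one edge $f$ in $Y$ and put them on different paths. By~\eqref{eq:inner}, every vertex lies on an inner edge, so we can choose both $e$ and $f$ to contain a non-terminal; then neither equals $xy$ or $yz$. For (a) it remains to put an edge avoiding $z$ in $J_1$ and an edge avoiding $x$ in $J_2$.

\emph{Case $h=\sigma=0$.} The vertices $x,z$ lie in different parts. Put the edge in the part of $x$ in $J_1$ and the edge in the part of $z$ in $J_2$.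

\emph{Case $h=\sigma=1$.} Here $x,z\in Y$, so $e$ avoids both, and $f$ contains at most one of them. If $z\in f$, let $J_1=\{e\}$ and $J_2=\{f\}$; otherwise let $J_1=\{f\}$ and $J_2=\{e\}$.

In every case Lemma~\ref{lem:assemblyB} gives a solution.
\end{proof}

The two graphs in the proof of Proposition~\ref{prop:sharp} have $h=0$, $\sigma=-1$ and $h=\sigma=1$; the first has no edge in $Y$ and the second has no edge in $X$. These are the edges that~\eqref{eq:inner} provides and that are lost when the degree bound is lowered by one.

\begin{proof}[Proof of Theorem~\ref{thm:large}]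
If $G$ is not $\alpha$-extremal, Proposition~\ref{prop:nonext} gives a solution. Otherwise (A) or (B) holds by Lemma~\ref{lem:structure}, and Proposition~\ref{prop:A} or Proposition~\ref{prop:B} gives a solution. The union $P=P_1\cup P_2$ is a Hamilton $x$--$z$ path with $\|xPy\|=k$. For the last statement take $\eta=\frac14$ and note that $n/4\le\lfloor n/2\rfloor\le3n/4$ for $n\ge2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{polar}
\emph{A hamilton cycle in which specified vertices are located in polar opposite},
\texttt{https://archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak\_fulltext/\allowbreak journals/\allowbreak joc/\allowbreak 2018/\allowbreak 0009/\allowbreak 0001/\allowbreak JOC-2018-0009-0001-a004.pdf}.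

\bibitem{FK}
Frieze and Kannan, Combinatorica 19 (1999) 175--220.

\bibitem{KOT}
K\"uhn, Osthus and Treglown, J. Combin. Theory Ser. B 100 (2010) 367--380.

\end{thebibliography}
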